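\title{The information complexity of Gap Hamming Distance at small error}

\begin{abstract}
Alice and Bob hold strings $x,y\in\{0,1\}^n$ and must decide whether their Hamming distance is at least $n/2+\delta\sqrt n$ or at most $n/2-\delta\sqrt n$. Alice can send $x$, which reveals $n$ bits. We show that this is asymptotically optimal as the allowed error $\epsilon$ tends to $0$: for every fixed $\delta>0$ and all large $n$, every protocol with error $\epsilon$ has internal information cost at least $(1-h_\delta(\epsilon))n$ under the uniform distribution, where $h_\delta(\epsilon)=O_\delta(\ln(1/\epsilon)^{-1/15})$. For fixed $\delta$ the saving cannot be smaller than $\Omega_\delta(\ln\ln(1/\epsilon)/\ln(1/\epsilon))$, whatever the input distribution, and for gaps that are not $O(\sqrt n)$ the cost is $o(n)$ along a subsequence. The lower bound rests on a two-sided tail estimate for $\langle X,Y\rangle$, where $X,Y$ are independent points of the cube with total min-entropy above $n$.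
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $x,y\in\{0,1\}^n$ let $\Delta(x,y)$ be the Hamming distance. For $g>0$, the \emph{Gap Hamming Distance} problem $\mathrm{GHD}_{n,g}$ is the partial function equal to $1$ if $\Delta(x,y)\ge n/2+g$, equal to $0$ if $\Delta(x,y)\le n/2-g$, and undefined otherwise. We identify $\{0,1\}^n$ with $\{\pm1\}^n$ and put
\[
S=\langle x,y\rangle=n-2\Delta(x,y),
\]
so that the answer is $1$ if $S\le-2g$ and $0$ if $S\ge2g$. Let $u_n$ be the uniform distribution on pairs $(x,y)$. Under $u_n$ the variable $S$ is a sum of $n$ independent signs, so by the central limit theorem $g=\delta\sqrt n$ is the scale at which the answer $0$, the answer $1$ and the gap all have probability bounded away from zero.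

\paragraph{Protocols.} Alice holds $x$ and private coins $R_A$, Bob holds $y$ and private coins $R_B$, and both see public coins $R$; the three sources of coins are independent of each other and of the input. The players write bits. Who writes next, and when to stop, is determined by $R$ and the bits written so far; each bit is a function of these and of the writer's input and private coins. The transcript $T$ takes countably many values. We put $\Pi=(R,T)$, and the output is a function of $\Pi$ (see Remark~\ref{rem:output} for the other convention).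

\paragraph{Information cost.} Throughout, $\log=\log_2$, $H$ is Shannon entropy in bits, and $H_2(\eta)=-\eta\log\eta-(1-\eta)\log(1-\eta)$. If $X$ takes finitely many values, $H(X\mid W)$ is the expected entropy of the conditional law of $X$ given $W$, and $I(U;X\mid W)=H(X\mid W)-H(X\mid U,W)$. This quantity lies in $[0,H(X\mid W)]$, vanishes if $U$ and $X$ are independent given $W$, is symmetric in $U$ and $X$ when both take finitely many values (so it is at most $1$ if $U$ is a bit), and obeys the chain rule $I(U,U';X\mid W)=I(U;X\mid W)+I(U';X\mid U,W)$. For a distribution $\mu$ on pairs and $(X,Y)\sim\mu$, the \emph{internal information cost} of a protocol $\pi$ is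
\[
\mathrm{IC}_\mu(\pi)=I(\Pi;X\mid Y)+I(\Pi;Y\mid X),
\]
what Bob learns about $X$ plus what Alice learns about $Y$. For a partial function $f$, $\mathrm{IC}_\mu(f,\epsilon)$ is the infimum of $\mathrm{IC}_\mu(\pi)$ over protocols that output $f(x,y)$ with probability at least $1-\epsilon$ on every $(x,y)$ in the domain of $f$. Nothing is required outside the domain, and $\mu$ may put mass there.

\paragraph{Two simple protocols.} In the \emph{trivial protocol} Alice sends $x$, which teaches Bob at most $n$ bits, and Bob announces the answer, which teaches Alice at most one. So $\mathrm{IC}_\mu(\mathrm{GHD}_{n,g},\epsilon)\le n+1$ for every $\mu$. Open Problem 5.1.4 of \cite{diss}, where our $\mathrm{GHD}_{n,g}$ is written $\mathrm{GHD}_{n,n/2,g}$, asks whether for every $\epsilon>0$ there are $\delta>0$ and $\mu$ with $\mathrm{IC}_\mu(\mathrm{GHD}_{n,\delta\sqrt n},\epsilon)\ge(1-\epsilon)n$. The coefficient $1-\epsilon$ cannot be taken literally, because of the \emph{skipping protocol}: with probability $2\epsilon$, decided by public coins, the players write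 nothing and output a public random bit, and otherwise they run the trivial protocol. The error is $\epsilon$ on every input. Since $R$ is independent of $(X,Y)$, the chain rule gives $I(\Pi;X\mid Y)=I(T;X\mid Y,R)$, and likewise for $Y$, so the cost is the average over $r$ of the cost with public coins fixed to $r$. This is at most $(1-2\epsilon)(n+1)$, which is less than $(1-\epsilon)n$ for $n\ge1/\epsilon$. What remains is whether the cost approaches $n$ as the error tends to $0$.

\begin{quote}
\textbf{Question.} Is there $h:(0,1/2)\to[0,1]$ with $h(\epsilon)\to0$ as $\epsilon\to0$ such that for every $\epsilon$ there are $\delta>0$, independent of $n$, and distributions $\mu_n$ with $\mathrm{IC}_{\mu_n}(\mathrm{GHD}_{n,\delta\sqrt n},\epsilon)\ge(1-h(\epsilon))n$ for all large $n$?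
\end{quote}

The skipping protocol shows that any such $h$ has $h(\epsilon)\ge2\epsilon$. Sampling suggests that the answer is yes. Suppose Alice reveals $x$ on a public random set of $k$ coordinates and $|S|=2\delta\sqrt n$. Bob sees $k$ of the products $x_iy_i$, drawn without replacement; their sum has mean $kS/n$ and standard deviation about $\sqrt{k(n-k)/n}$. The ratio is about $2\delta\sqrt{k/(n-k)}$, and it is large only if $k/n$ is close to $1$. But sampling is one strategy among many: both players may speak, reveal each coordinate in part, and adapt to what they hear. The main theorem covers all of these, with $\mu$ uniform and $\delta$ any fixed constant.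

\begin{theorem}\label{thm:lower}
There is an absolute constant $C_0$ such that, with
\[
h_\delta(\epsilon)=\min\Big\{1,\Big(\frac{C_0(1+\delta)^2}{\ln(1/\epsilon)}\Big)^{1/15}\Big\},
\]
for all $\delta>0$, $\epsilon\in(0,1/2)$ and $n\ge n_0(\delta,\epsilon)$,
\[
\mathrm{IC}_{u_n}(\mathrm{GHD}_{n,\delta\sqrt n},\epsilon)\ge(1-h_\delta(\epsilon))\,n .
\]
The bound $\mathrm{IC}_{u_n}(\pi)\ge(1-h_\delta(\epsilon))n$ holds even if $\pi$ only has \emph{average error} at most $\epsilon$, that is, if for $(X,Y)\sim u_n$ the probability that $(X,Y)$ lies in the domain and $\pi$ errs is at most $\epsilon$.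
\end{theorem}

Taking $\delta=1$, $\mu_n=u_n$ and $h=h_1$ answers the Question affirmatively.

\begin{theorem}\label{thm:upper}
Let $\epsilon\in(0,1/2)$ and let $\mu$ be any distribution on pairs.
\begin{itemize}
\item[(a)] If $\delta>0$, $\eta=\min\{\frac14,\frac{\delta^2}{16\ln(1/\epsilon)}\}$ and $n\ge\delta^2/(9\eta^2)$, then $\mathrm{IC}_\mu(\mathrm{GHD}_{n,\delta\sqrt n},\epsilon)\le(1-H_2(\eta))n+1$.
\item[(b)] If $g\ge\sqrt{n\ln(1/\epsilon)/2}$, then $\mathrm{IC}_\mu(\mathrm{GHD}_{n,g},\epsilon)\le\dfrac{n^2\ln(1/\epsilon)}{2g^2}+1$.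
\end{itemize}
\end{theorem}

For fixed $\delta$ let $h^*_\delta(\epsilon)=1-\liminf_n\sup_\mu\mathrm{IC}_\mu(\mathrm{GHD}_{n,\delta\sqrt n},\epsilon)/n$. This is the infimum of the values $h(\epsilon)$ that are admissible in the Question for this $\delta$.

\begin{corollary}\label{cor:rate}
For fixed $\delta>0$ and $\epsilon\to0$,
\[
\Omega_\delta\Big(\frac{\ln\ln(1/\epsilon)}{\ln(1/\epsilon)}\Big)\le h^*_\delta(\epsilon)\le O_\delta\big(\ln(1/\epsilon)^{-1/15}\big).
\]
\end{corollary}

We do not determine the optimal exponent, nor the optimal $h$ when $\delta$ may tend to $0$ with $\epsilon$. The last result says that $\sqrt n$ is exactly the largest scale of gap for which the trivial protocol is optimal in the limit.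

\begin{theorem}\label{thm:gaps}
Let $0<g_n\le n/2$ and $\Lambda(\epsilon)=\liminf_n\sup_\mu\mathrm{IC}_\mu(\mathrm{GHD}_{n,g_n},\epsilon)/n$. If $g_n=O(\sqrt n)$, then $\lim_{\epsilon\to0}\Lambda(\epsilon)=1$. Otherwise $\Lambda(\epsilon)=0$ for every $\epsilon\in(0,1/2)$.
\end{theorem}

Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and derives Corollary~\ref{cor:rate} and Theorem~\ref{thm:gaps} from Theorems~\ref{thm:lower} and~\ref{thm:upper}. Sections~\ref{sec:product} and~\ref{sec:reduction} reduce Theorem~\ref{thm:lower} to a tail estimate for product measures on the cube, Proposition~\ref{prop:tails}, which is proved in Sections~\ref{sec:subspace}--\ref{sec:tails}.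

\section{Sending a noisy copy}\label{sec:upper}

Omitting a fraction $\eta$ of the coordinates saves $\eta n$ bits and adds variance of order $\eta n$ to Bob's estimate of $S$. Flipping each bit with probability $\eta$ adds variance of the same order but saves $H_2(\eta)n\ge\eta\log(1/\eta)\,n$ bits. The extra logarithm is the factor $\ln\ln(1/\epsilon)$ in Corollary~\ref{cor:rate}.

We use two standard inequalities for a sum $Z$ of independent variables $Z_1,\dots,Z_n$ and $v\ge0$; both hold for $-Z$ as well. If $|Z_i|\le1$, then $\Pr[Z-\mathbb EZ\ge v]\le e^{-v^2/2n}$ (Hoeffding). If $|Z_i-\mathbb EZ_i|\le b$, then $\Pr[Z-\mathbb EZ\ge v]\le\exp\big(-v^2/(2\operatorname{Var}Z+\frac23bv)\big)$ (Bernstein).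

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $\eta\in[0,\frac12)$. Alice flips each bit of $x$ independently with probability $\eta$, using private coins, and sends the result $X'$. Bob announces $O=0$ if $\langle X',y\rangle\ge0$ and $O=1$ otherwise.

\emph{Cost.} Since the flips are independent of $(X,Y)$, we have $I(X';X\mid Y)=H(X'\mid Y)-H(X'\mid X,Y)\le n-nH_2(\eta)$ and $I(X';Y\mid X)=0$; this is where it matters that the coins are private. The bit $O$ is a function of $(X',Y)$, so $I(O;X\mid Y,X')=0$, and $I(O;Y\mid X,X')\le1$. By the chain rule the cost is at most $(1-H_2(\eta))n+1$.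

\emph{Error.} Fix $(x,y)$ with $|S|\ge2g$ and put $v=2(1-2\eta)g$. The sum $Z=\langle X',y\rangle$ has $n$ independent $\pm1$ terms of variance $1-(1-2\eta)^2=4\eta(1-\eta)$, and $\mathbb EZ=(1-2\eta)S$. If $S\ge2g$, an error means $Z<0$, so $Z-\mathbb EZ\le-v$. If $S\le-2g$, an error means $Z\ge0$, so $Z-\mathbb EZ\ge v$.

(a) Here $g=\delta\sqrt n$ and $\eta\le\frac14$, so $\delta\sqrt n\le v\le2\delta\sqrt n$. The assumption on $n$ says $\delta\sqrt n\le3\eta n$. Bernstein's inequality with $b=2$ bounds the error by
\[
\exp\Big(-\frac{v^2}{8\eta(1-\eta)n+\frac43v}\Big)\le\exp\Big(-\frac{\delta^2n}{8\eta n+\frac83\delta\sqrt n}\Big)\le e^{-\delta^2/(16\eta)}\le\epsilon .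
\]

(b) Choose $\eta$ with $(1-2\eta)^2=n\ln(1/\epsilon)/(2g^2)$, which lies in $(0,1]$ by the assumption on $g$. Hoeffding's inequality bounds the error by $e^{-v^2/2n}=e^{-2(1-2\eta)^2g^2/n}=\epsilon$. With $w=1-2\eta$ one has the expansion $1-H_2(\eta)=\frac1{\ln2}\sum_{k\ge1}\frac{w^{2k}}{2k(2k-1)}$, whose value at $w=1$ is $1$; hence $1-H_2(\eta)\le w^2$, and the cost is at most $(1-2\eta)^2n+1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rate}]
Theorem~\ref{thm:lower} gives $h^*_\delta\le h_\delta$. Theorem~\ref{thm:upper}(a) gives $h^*_\delta(\epsilon)\ge H_2(\eta)\ge\eta\log(1/\eta)$. For small $\epsilon$ we have $\eta=\delta^2/(16L)$ with $L=\ln(1/\epsilon)$, and $\log(1/\eta)=\log L+\log(16/\delta^2)\ge\frac12\log L$ once $L$ is large in terms of $\delta$.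
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gaps}]
Suppose $g_n\le\delta\sqrt n$ for all $n$. Then $\mathrm{GHD}_{n,\delta\sqrt n}$ is a restriction of $\mathrm{GHD}_{n,g_n}$, so a protocol for the latter solves the former, and Theorem~\ref{thm:lower} gives $\Lambda(\epsilon)\ge1-h_\delta(\epsilon)\to1$. The trivial protocol gives $\Lambda\le1$. If $g_n$ is not $O(\sqrt n)$, then $g_n/\sqrt n\to\infty$ along a subsequence. Along it, Theorem~\ref{thm:upper}(b) eventually applies and gives $\sup_\mu\mathrm{IC}_\mu/n\le n\ln(1/\epsilon)/(2g_n^2)+1/n\to0$.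
\end{proof}

\section{Transcripts and product measures}\label{sec:product}

A lower bound must handle all protocols at once. The only property of protocols that we use is the following rectangle property.

\begin{lemma}\label{lem:rect}
Let $(X,Y)\sim u_n$. Given $\Pi$, the pair $(X,Y)$ has a product law $\nu_\Pi=p_\Pi\times q_\Pi$, and
\[
\mathrm{IC}_{u_n}(\pi)=\mathbb E\,D(\Pi),\qquad D(\Pi)=2n-H(p_\Pi)-H(q_\Pi)\ge0 .
\]
\end{lemma}

\begin{proof}
Fix values $r$ of $R$ and $\tau$ of $T$. The transcript equals $\tau$ exactly when each bit that Alice would write after a prefix of $\tau$ agrees with $\tau$, and the same holds for Bob. The first condition depends only on $(x,R_A)$ and the second only on $(y,R_B)$. Hence $\Pr[T=\tau\mid x,y,r]=\phi(x)\psi(y)$ for some $\phi,\psi$ depending on $(r,\tau)$. As $u_n$ is uniform and independent of $R$, the law of $(X,Y)$ given $\Pi=(r,\tau)$ is proportional to $\phi(x)\psi(y)$. Therefore $I(\Pi;X\mid Y)=H(X\mid Y)-H(X\mid Y,\Pi)=n-\mathbb EH(p_\Pi)$, and likewise for $Y$.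
\end{proof}

\begin{remark}\label{rem:output}
Suppose the output $O$ is computed by one player, say Bob, from $(Y,R_B,\Pi)$. The proof above shows, for any $\mu$, that $R_B$ and $X$ are independent given $(Y,\Pi)$, so $I(O;X\mid Y,\Pi)=0$, while $I(O;Y\mid X,\Pi)\le1$. Appending $O$ to the transcript thus costs at most one bit. A lower bound $(1-c)n$ becomes $(1-c)n-1\ge(1-2c)n$ for $n\ge1/c$, and Theorem~\ref{thm:lower} holds in this model with $2^{15}C_0$ in place of $C_0$.
\end{remark}

So a protocol of cost below $(1-c)n$ leaves, on typical transcripts, independent $X$ and $Y$ of total entropy above $(1+c)n$, and it must give one answer for all of them. We have to show that $S=\langle X,Y\rangle$ then still has both tails. Why should total entropy $n$ be the threshold? The reason is visible in the extreme case where $S$ does not fluctuate at all.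

\begin{lemma}[the exact case]\label{lem:exact}
An affine subspace of $\mathbb R^n$ of dimension $d$ contains at most $2^d$ points of $\{\pm1\}^n$. Consequently, if $A,B\subset\{\pm1\}^n$ and for each $y\in B$ the value $\langle x,y\rangle$ is the same for all $x\in A$, then $|A|\,|B|\le2^n$.
\end{lemma}

\begin{proof}
Let the subspace be $a+V$. An $n\times d$ matrix whose columns are a basis of $V$ has $d$ independent rows; let $I$ be their index set. The map $x\mapsto x_I$ is injective on $V$, hence on $a+V$, and a cube point has $2^d$ possible restrictions $x_I$. For the second claim let $a\in A$, let $V$ be the span of the differences $x-a$ with $x\in A$, and let $d=\dim V$. Then $A\subset a+V$ and $B\subset V^\perp$, so $|A|\le2^d$ and $|B|\le2^{n-d}$.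
\end{proof}

For a protocol without coins, $p_\Pi$ and $q_\Pi$ are uniform on sets $A,B$ and $D=2n-\log|A||B|$, so Lemma~\ref{lem:exact} says that freezing $S$ costs $D\ge n$. The bound is attained by $A=\{(a,a)\}$, $B=\{(b,-b)\}$ with $a,b\in\{\pm1\}^{n/2}$, where $S\equiv0$. The statement we need is a robust form of this. A probability measure $p$ on the cube has \emph{min-entropy at least $\alpha n$} if $p(x)\le2^{-\alpha n}$ for all $x$; we write $p\le2^{-\alpha n}$.

\begin{proposition}[two-sided tails]\label{prop:tails}
Let $0<\rho\le\frac14$, $M>0$, $K\ge0$, and put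
\[
\sigma=\frac{\rho^6}{512},\qquad t=\frac{\rho^2}{81},\qquad s=\frac{2(2\sqrt M+K+1)}{\sigma},\qquad \kappa=\frac{e^{-2s^2/t}}{16M}.
\]
There is $n_1(\rho,M,K)$ such that for $n\ge n_1$ the following holds. If $p\le2^{-\alpha n}$ and $q\le2^{-\beta n}$ are probability measures on $\{\pm1\}^n$ with $\alpha+\beta\ge1+9\rho$, and if $(X,Y)\sim p\times q$ and $S=\langle X,Y\rangle$ satisfy $\mathbb ES^2\le Mn$, then
\[
\Pr[S<-K\sqrt n]\ge\kappa\qquad\text{and}\qquad\Pr[S>K\sqrt n]\ge\kappa .
\]
\end{proposition}

The point is that $\kappa$ does not depend on $n$. One family of examples shows the role of each hypothesis.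

\begin{example}\label{ex:family}
Let $n=2l+m+k$, let $U,U'\in\{\pm1\}^l$ and $W,W'\in\{\pm1\}^m$ be independent and uniform, let $\mathbf 1\in\{\pm1\}^k$ be the all-ones vector, and put $X=(U,U,W,\mathbf 1)$, $Y=(U',-U',W',\mathbf 1)$. The total min-entropy is $2(l+m)=n+m-k$, $S=k+\langle W,W'\rangle$, and $\mathbb ES^2=k^2+m$.
\begin{itemize}
\item \emph{Entropy.} If $m=0$ and $k$ is of order $\sqrt n$, then $\mathbb ES^2=O(n)$ and the total min-entropy is $n-O(\sqrt n)$, but $S\equiv k$ has no lower tail.
\item \emph{Second moment.} If $l=0$ and $k=\gamma n$, the total min-entropy is $(2-2\gamma)n$, but $\Pr[S<0]\le e^{-\gamma^2n/2}$ by Hoeffding's inequality. Here $\mathbb ES^2\ge\gamma^2n^2$.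
\item \emph{Size of $\kappa$.} Let $\rho<\frac1{10}$, $K>0$, $k=\lceil K\sqrt n\rceil$, and $k+9\rho n\le m\le10\rho n$, which is possible with $n-m-k$ even when $n$ is large. The hypotheses hold with $M=K^2+2$, and $\Pr[S<-K\sqrt n]\le e^{-(2K\sqrt n)^2/2m}\le e^{-K^2/(5\rho)}$. So $\ln(1/\kappa)$ must grow at least like $K^2/\rho$; we obtain $(K+\sqrt M+1)^2\rho^{-14}$.
\end{itemize}
\end{example}

\section{From the tail estimate to Theorem~\ref{thm:lower}}\label{sec:reduction}

Two things separate Lemma~\ref{lem:rect} from Proposition~\ref{prop:tails}. The laws $p_\Pi,q_\Pi$ have large Shannon entropy, not min-entropy, and $\mathbb E_{\nu_\Pi}S^2$ need not be $O(n)$. The first is repaired by discarding heavy points; the second holds for most transcripts, because it holds on average.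

\begin{proposition}\label{prop:error}
Let $c\in(0,1)$ and $\delta>0$. Put $\rho=c/48$, $M=30+12\ln(1/c)$, $K=2\delta$, let $\kappa$ be as in Proposition~\ref{prop:tails}, and let $\epsilon^*(c,\delta)=c^3\kappa/1024$. For $n\ge n_0(c,\delta)$, every protocol with $\mathrm{IC}_{u_n}(\pi)<(1-c)n$ has average error at least $\epsilon^*(c,\delta)$ on $\mathrm{GHD}_{n,\delta\sqrt n}$.
\end{proposition}

\begin{proof}
\emph{Good transcripts.} By Lemma~\ref{lem:rect} and Markov's inequality,
\[
\Pr\big[D(\Pi)\le(1-\tfrac c2)n\big]\ge1-\frac{1-c}{1-c/2}=\frac{c/2}{1-c/2}\ge\frac c2 .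
\]
Let $\gamma\sim N(0,1)$ be independent of $S$. Recall that $\mathbb Ee^{\gamma v}=e^{v^2/2}$, $\mathbb Ee^{\gamma^2/4}=\sqrt2$ and $\cosh v\le e^{v^2/2}$. Under $u_n$,
\[
\mathbb Ee^{S^2/4n}=\mathbb Ee^{\gamma S/\sqrt{2n}}=\mathbb E\cosh^n\!\big(\gamma/\sqrt{2n}\big)\le\mathbb Ee^{\gamma^2/4}=\sqrt2 .
\]
The left side is the average over $\Pi$ of $\mathbb E_{\nu_\Pi}e^{S^2/4n}$, so the latter exceeds $4\sqrt2/c$ with probability at most $c/4$. Call $\Pi$ \emph{good} if $D(\Pi)\le(1-\frac c2)n$ and $\mathbb E_{\nu_\Pi}e^{S^2/4n}\le4\sqrt2/c$. Then $\Pi$ is good with probability at least $c/4$.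

\emph{From entropy to min-entropy.} Fix a good $\Pi$ and write $p,q,\nu$ for $p_\Pi,q_\Pi,\nu_\Pi$, with $H(p)=\alpha_0n$ and $H(q)=\beta_0n$. Then $\alpha_0+\beta_0\ge1+\frac c2$, and since $\alpha_0,\beta_0\le1$, both are at least $\frac c2$. Let $A=\{x:p(x)\le2^{-(\alpha_0-c/8)n}\}$ be the set of light points. Split $H(p)=\sum_xp(x)\log\frac1{p(x)}$ according to $A$. Points outside $A$ have $\log\frac1{p(x)}<(\alpha_0-\frac c8)n$ and contribute at most $(\alpha_0-\frac c8)n$, as $\alpha_0-\frac c8\ge0$. Points of $A$ contribute $p(A)\big(H(p(\cdot\mid A))+\log\frac1{p(A)}\big)\le p(A)n+1$. Hence $\frac c8n\le p(A)n+1$, and $p(A)\ge\frac c{16}$ for $n\ge16/c$. Define $B$ in the same way from $q$ and $\beta_0$, so that $q(B)\ge\frac c{16}$, and let $p'=p(\cdot\mid A)$, $q'=q(\cdot\mid B)$. Then $p'\le2^{-\alpha n}$ and $q'\le2^{-\beta n}$ with $\alpha=\alpha_0-\frac c8-\frac1n\log\frac{16}c$ and $\beta=\beta_0-\frac c8-\frac1n\log\frac{16}c$. For $n\ge\frac{32}c\log\frac{16}c$,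
\[
\alpha+\beta\ge1+\frac c4-\frac2n\log\frac{16}c\ge1+\frac{3c}{16}=1+9\rho .
\]

\emph{Second moment.} We have $p'\times q'\le(16/c)^2\nu$, so $\mathbb E_{p'\times q'}e^{S^2/4n}\le1024\sqrt2/c^3$. By Jensen's inequality,
\[
\mathbb E_{p'\times q'}S^2\le4n\ln\big(2^{21/2}c^{-3}\big)=n\big(42\ln2+12\ln\tfrac1c\big)\le Mn .
\]
(Using $\mathbb ES^2$ in place of the exponential moment would also work, but with $M$ of order $c^{-3}$ and a worse exponent.)

\emph{The error.} For $n\ge n_1(\rho,M,K)$, Proposition~\ref{prop:tails} applies to $p'\times q'$. Since $\nu\ge p(A)q(B)\,p'\times q'$,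
\[
\nu[S<-2\delta\sqrt n]\ge\frac{c^2}{256}\kappa,\qquad\nu[S>2\delta\sqrt n]\ge\frac{c^2}{256}\kappa .
\]
Both events lie in the domain, with correct answers $1$ and $0$, and the output is fixed by $\Pi$. So the protocol errs on the whole of one of them. Averaging over good $\Pi$, the error is at least $\frac c4\cdot\frac{c^2}{256}\kappa=\epsilon^*(c,\delta)$. All conditions on $n$ depend only on $c$ and $\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
With the parameters of Proposition~\ref{prop:error},
\[
\ln\frac1{\epsilon^*(c,\delta)}=\frac{2s^2}t+\ln\frac{16384\,M}{c^3},\qquad\frac{s^2}t=81\cdot1024^2\,(2\sqrt M+2\delta+1)^2\Big(\frac{48}c\Big)^{14}.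
\]
We have $1\le M\le42/c$, because $\ln(1/c)\le1/c$. Also $2\sqrt M+1+2\delta\le(2\sqrt M+1)(1+\delta)\le3\sqrt M(1+\delta)$. Thus $2s^2/t\le C_1(1+\delta)^2c^{-15}$ with $C_1=2\cdot81\cdot1024^2\cdot9\cdot42\cdot48^{14}$, and the second term is at most $\ln(16384\cdot42)+4\ln(1/c)<14+4/c\le18c^{-15}$. With $C_0=C_1+18$,
\[
\ln\frac1{\epsilon^*(c,\delta)}<C_0(1+\delta)^2c^{-15}\qquad(0<c<1,\ \delta>0).
\]
If $h_\delta(\epsilon)=1$ there is nothing to prove. Otherwise put $c=h_\delta(\epsilon)$. Then $\ln(1/\epsilon)=C_0(1+\delta)^2c^{-15}$, so $\epsilon<\epsilon^*(c,\delta)$, and by Proposition~\ref{prop:error} every protocol with average error at most $\epsilon$ costs at least $(1-c)n$. A protocol with error at most $\epsilon$ on each input of the domain has average error at most $\epsilon$.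
\end{proof}

\section{Cube points near an affine subspace}\label{sec:subspace}

It remains to prove Proposition~\ref{prop:tails}. The first step is to allow, in the first half of Lemma~\ref{lem:exact}, points that are merely close to the subspace. Some loss is unavoidable: for $d=0$ and $a$ a cube point, the points with $|x-a|^2\le\theta n$ form a Hamming ball of radius $\theta n/4$, which is exponentially large.

\begin{lemma}\label{lem:near}
Let $0<\rho\le\frac14$, let $V\subset\mathbb R^n$ be a linear subspace of dimension $d$, and let $a\in\mathbb R^n$. The number of $x\in\{\pm1\}^n$ with $\operatorname{dist}(x,a+V)^2\le\frac{\rho^3}{16}n$ is at most $2^{d+3\rho n}$.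
\end{lemma}

In the exact case any $I$ with $x\mapsto x_I$ injective on $V$ would do. Now the choice matters. If $V\subset\mathbb R^2$ is spanned by $(\theta,1)$ with $\theta$ small, the first coordinate is injective on $V$, yet $(0,2)$, a difference of two cube points with equal first coordinate, is within $2\theta$ of $V$. The coordinates to be \emph{recovered} must point away from $V$. We choose them greedily, at the price of $\rho n$ extra free coordinates, and obtain a triangular system with large diagonal. Such a system may still be badly conditioned. What saves the argument is that the unknowns are discrete: back substitution recovers each one exactly, so errors do not accumulate, and it suffices to know the right-hand side up to rounding.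

\begin{proof}
\emph{Choice of coordinates.} Let $Q$ be the orthogonal projection onto $V^\perp$, and $k=n-d$. Suppose $j_1,\dots,j_l$ are chosen with $Qe_{j_1},\dots,Qe_{j_l}$ independent, and let $P_l$ be the orthogonal projection onto their span, a subspace of $V^\perp$. Then
\[
\sum_{i=1}^n|(I-P_l)Qe_i|^2=\operatorname{tr}\big(Q(I-P_l)Q\big)=k-l .
\]
While $k-l>\rho n$, some $i$ has $|(I-P_l)Qe_i|^2>\rho$. This $i$ is new, $Qe_i$ is independent of the earlier vectors, and we set $j_{l+1}=i$. The process stops with $J=(j_1,\dots,j_m)$ and $k-m\le\rho n$, so the complement $I_0$ of $J$ has $n-m\le d+\rho n$ elements. Gram--Schmidt gives orthonormal $f_1,\dots,f_m$ with $Qe_{j_l}=\sum_{i\le l}L_{li}f_i$ and $L_{ll}=|(I-P_{l-1})Qe_{j_l}|>\sqrt\rho$.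

\emph{Encoding.} Group the points to be counted by their restriction to $I_0$; there are at most $2^{d+\rho n}$ groups. Fix a group and a point $x^0$ in it. For $x$ in the group, $z=x-x^0$ is supported on $J$, and $z_l:=z_{j_l}$ takes one of two values, $0$ and $-2x^0_{j_l}$. We have
\[
Qz=\sum_{i=1}^mw_if_i,\qquad w_i=L_{ii}z_i+\sum_{l>i}L_{li}z_l .
\]
Since $|Q(x-a)|=\operatorname{dist}(x,a+V)$, and the same for $x^0$, the triangle inequality gives $\sum w_i^2=|Qz|^2\le4\cdot\frac{\rho^3}{16}n=\frac{\rho^3}4n$. Let $b_i$ be an integer nearest to $w_i/\sqrt\rho$. If $b_i\ne0$, then $|w_i|/\sqrt\rho\ge\frac12$, so $|b_i|\le|w_i|/\sqrt\rho+\frac12\le2|w_i|/\sqrt\rho$. Hence $\sum|b_i|\le\sum b_i^2\le\frac4\rho\cdot\frac{\rho^3}4n=\rho^2n$.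

\emph{Decoding.} Suppose $z\ne z'$ come from the same group and have the same $b$. Let $i$ be the largest index with $z_i\ne z_i'$. Then $|w_i-w_i'|=2L_{ii}>2\sqrt\rho$, while both $w_i$ and $w_i'$ lie within $\sqrt\rho/2$ of $b_i\sqrt\rho$. This is a contradiction, so a group has at most as many points as there are vectors $b$.

\emph{Counting.} Let $N=\lfloor\rho^2n\rfloor\le n$. If $N=0$ there is one vector $b$. Otherwise there are at most $\binom{n+N}N$ choices of $(|b_i|)$ with sum at most $N$ and at most $2^N$ choices of signs, in all at most $2^N(2en/N)^N=(4en/N)^N$. The function $N\mapsto N\ln(4en/N)$ has derivative $\ln(4n/N)>0$ for $N<4n$, so the count is at most $(4e/\rho^2)^{\rho^2n}=2^{\rho\,\varphi(\rho)n}$ with $\varphi(\rho)=\rho(\log4e+2\log\frac1\rho)$. On $(0,\frac14]$ we have $\varphi'=\log4e+2\log\frac1\rho-\frac2{\ln2}>0$, and $\varphi(\frac14)=\frac14(6+\log e)<1.87$. So each group has at most $2^{2\rho n}$ points, and the total is at most $2^{d+3\rho n}$.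
\end{proof}

\section{Large variance in most directions}\label{sec:variance}

Next comes the robust form of the second half of Lemma~\ref{lem:exact}. The span of the differences $x-a$ is replaced by the span of the directions in which $X$ has non-negligible variance. Then $X$ lies near $a+V$, and a direction $y$ of small variance lies near $V^\perp$.

\begin{lemma}\label{lem:variance}
Let $0<\rho\le\frac14$ and $\sigma=\rho^6/512$. Let $p\le2^{-\alpha n}$ and $q\le2^{-\beta n}$ be probability measures on $\{\pm1\}^n$ with $\alpha+\beta\ge1+8\rho$. Then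
\[
q\{y:\operatorname{Var}_{X\sim p}\langle X,y\rangle\le\sigma n\}\le2^{1-2\rho n}.
\]
\end{lemma}

\begin{proof}
Let $a$ and $\Sigma$ be the mean and covariance matrix of $p$, so that $\operatorname{Var}\langle X,y\rangle=y^T\Sigma y$. Let $\lambda=\rho^3/32$, let $V$ be the span of the eigenvectors of $\Sigma$ with eigenvalue at least $\lambda$, $d=\dim V$, $W=V^\perp$, and let $P_V,P_W$ be the orthogonal projections.

The expectation $\mathbb E|P_W(X-a)|^2$ is the sum of the eigenvalues below $\lambda$, hence at most $\lambda n$. By Markov's inequality, $\operatorname{dist}(X,a+V)^2\le2\lambda n=\frac{\rho^3}{16}n$ with probability at least $\frac12$. As $p\le2^{-\alpha n}$, at least $2^{\alpha n-1}$ cube points satisfy this inequality, and Lemma~\ref{lem:near} gives $d\ge\alpha n-1-3\rho n$.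

If $y^T\Sigma y\le\sigma n$, then $\lambda|P_Vy|^2\le\sigma n$, so $\operatorname{dist}(y,W)^2=|P_Vy|^2\le\frac\sigma\lambda n=\frac{\rho^3}{16}n$. By Lemma~\ref{lem:near} applied to $W$, there are at most $2^{n-d+3\rho n}$ such $y$ in the cube. Their $q$-mass is at most $2^{n-d+3\rho n-\beta n}\le2^{(1-\alpha-\beta+6\rho)n+1}\le2^{1-2\rho n}$.
\end{proof}

The exceptional probability is exponentially small, not just small. This allows us to pay a large constant factor for a change of measure in the next section.

\section{Tilting through a Gaussian channel}\label{sec:tails}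

Large variance does not by itself give two tails: a variable with variance of order $n$ may be positive. To produce a lower tail we tilt the measure toward negative $S$, show that the mean moves far, and compare the tilted measure with the original one. Here is the scheme when $p$ is uniform.

\begin{example}\label{ex:uniform}
Let $p$ be uniform, fix $y$ and $r>K+2$, put $\theta=r/\sqrt n$, and let $p^r(x)=p(x)e^{-\theta\langle x,y\rangle}/\cosh^n\theta$. Under $p^r$ the signs $x_iy_i$ are independent with mean $-\tanh\theta$, so $S$ has mean $-n\tanh\theta<-(K+2)\sqrt n$ for large $n$, and variance at most $n$. By Chebyshev's inequality $p^r[S<-K\sqrt n]\ge\frac34$. The likelihood ratio has second moment $\mathbb E_p(p^r/p)^2=(\cosh2\theta/\cosh^2\theta)^n=(1+\tanh^2\theta)^n\le e^{r^2}$. Cauchy--Schwarz gives $\frac34\le e^{r^2/2}\,p[S<-K\sqrt n]^{1/2}$, that is, $p[S<-K\sqrt n]\ge\frac9{16}e^{-r^2}$.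
\end{example}

For general $p$, the mean of $S$ under the tilt $e^{-r\langle x,y\rangle/\sqrt n}$ moves at rate $-n^{-1/2}$ times the variance of $S$ under the \emph{tilted} measure. Lemma~\ref{lem:variance} does not bound this variance: it speaks of one measure and an independent direction $y$, whereas the tilted measure depends on $y$. Nor is there a formula for the likelihood ratio. Both problems disappear if we first tilt by a random vector $\xi$ independent of $Y$ with a Gaussian component. A further tilt by $-rY/\sqrt n$, a vector of length $r$, shifts a Gaussian by a bounded amount, and this changes probabilities in a controlled way; so the pair (tilt, $Y$) is comparable to an independent pair. Finally, $\xi$ should be chosen so that the tilted measure is the \emph{conditional law} of $X$ given $\xi$. Then the tilted mean is a conditional expectation of $S$, and information about it passes to $S$ by Jensen's inequality. Observing $X$ through Gaussian noise does exactly this.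

\begin{proof}[Proof of Proposition~\ref{prop:tails}]
Replacing $Y$ by $-Y$ preserves the hypotheses and exchanges the two tails, so it suffices to bound the lower tail.

\emph{The channel.} Let $G\sim N(0,I_n)$ be independent of $(X,Y)$ and $\xi=tX+\sqrt t\,G$. Given $X=x$, the density of $\xi$ is proportional to $e^{-|\xi-tx|^2/2t}=e^{-|\xi|^2/2t}e^{\langle\xi,x\rangle}e^{-t|x|^2/2}$, and $|x|^2=n$ on the cube. By Bayes' rule the law of $X$ given $\xi$ is
\[
p_\xi(x)=\frac{p(x)e^{\langle\xi,x\rangle}}{Z(\xi)},\qquad Z(\xi)=\sum_xp(x)e^{\langle\xi,x\rangle}.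
\]
As $Y$ is independent of $(X,\xi)$, this is also the law of $X$ given $(\xi,Y)$. Let $a(\xi)$ and $\Sigma_\xi$ be the mean and covariance matrix of $p_\xi$. Differentiating $a_i=Z^{-1}\sum_xx_ip(x)e^{\langle\xi,x\rangle}$ gives $\partial_ja_i=\mathbb E_{p_\xi}x_ix_j-a_ia_j$, so the derivative of $a$ is $\Sigma_\xi$. Put
\[
F(\xi,y)=\langle a(\xi),y\rangle,\qquad\text{so that}\qquad F(\xi,Y)=\mathbb E[S\mid\xi,Y].
\]

\emph{Step 1: the channel keeps the variance large.} The channel must be weak, so that $p_\xi$ loses little min-entropy; this fixes $t$. Since $\mathbb Ee^{|G|^2/4}=2^{n/2}$, Markov's inequality gives $\Pr[|G|\ge2\sqrt n]\le2^{n/2}e^{-n}\le e^{-n/2}$. If $|G|<2\sqrt n$, then $|\xi|\le(t+2\sqrt t)\sqrt n\le3\sqrt{tn}$. Since $|\langle\xi,x\rangle|\le|\xi|\sqrt n$ for all cube points $x$,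
\[
\frac{p_\xi(x)}{p(x)}\le e^{2|\xi|\sqrt n}\le e^{6\sqrt t\,n}=e^{2\rho n/3}\le2^{\rho n},
\]
that is, $p_\xi\le2^{-(\alpha-\rho)n}$. Let $\mathcal B=\{(\xi,y):y^T\Sigma_\xi y\le\sigma n\}$. For each $\xi$ with $|\xi|\le3\sqrt{tn}$, Lemma~\ref{lem:variance} applies to $(p_\xi,q)$, because $(\alpha-\rho)+\beta\ge1+8\rho$. Since $\xi$ and $Y$ are independent,
\[
\Pr[(\xi,Y)\in\mathcal B]\le\omega_n:=e^{-n/2}+2^{1-2\rho n}.
\]

\emph{Step 2: shifting costs a constant.} For $r\ge0$ let $\xi^r=\xi-rY/\sqrt n$. Given $(X,Y)=(x,y)$, the laws of $\xi$ and $\xi^r$ are $N(tx,tI)$ and $N(tx+v,tI)$ with $v=-ry/\sqrt n$ and $|v|=r$. The density of the second with respect to the first is $L=\exp\big(\zeta-\frac{r^2}{2t}\big)$ with $\zeta=\langle v,\xi-tx\rangle/t\sim N(0,r^2/t)$, so $\mathbb EL^2=e^{2r^2/t-r^2/t}=e^{r^2/t}$. By Cauchy--Schwarz, for a measurable set $\mathcal E$ of pairs, $\Pr[(\xi^r,y)\in\mathcal E\mid x,y]\le e^{r^2/2t}\Pr[(\xi,y)\in\mathcal E\mid x,y]^{1/2}$. Averaging over $(X,Y)$ and using the concavity of the square root,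
\begin{equation}\label{eq:shift}
\Pr[(\xi^r,Y)\in\mathcal E]\le e^{r^2/2t}\,\Pr[(\xi,Y)\in\mathcal E]^{1/2}.
\end{equation}
This inequality is used twice, in opposite directions: to show that an exponentially rare event stays rare after the shift, and that an event which is likely after the shift was not too rare before.

\emph{Step 3: pushing the mean down.} Along the path $r\mapsto\xi^r$,
\[
\frac d{dr}F(\xi^r,Y)=-\frac{Y^T\Sigma_{\xi^r}Y}{\sqrt n}\le0,
\]
and the derivative is less than $-\sigma\sqrt n$ whenever $(\xi^r,Y)\notin\mathcal B$. Let $\ell$ be the Lebesgue measure of $\{r\in[0,s]:(\xi^r,Y)\in\mathcal B\}$. By Fubini's theorem, \eqref{eq:shift} and Step 1, $\mathbb E\ell\le se^{s^2/2t}\omega_n^{1/2}$, so $\Pr[\ell\ge s/2]\le2e^{s^2/2t}\omega_n^{1/2}$. Since $\omega_n\to0$, there is $n_1(\rho,M,K)$ such that this is at most $\frac14$ for $n\ge n_1$. The starting point is controlled by the second moment hypothesis: $\mathbb EF(\xi,Y)^2\le\mathbb ES^2\le Mn$ by Jensen's inequality, so $\Pr[F(\xi,Y)>2\sqrt{Mn}]\le\frac14$. Outside these two events, hence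 with probability at least $\frac12$,
\[
F(\xi^s,Y)\le2\sqrt{Mn}-\frac s2\,\sigma\sqrt n=-(K+1)\sqrt n ,
\]
which explains the choice of $s$. Now \eqref{eq:shift} with $r=s$ and $\mathcal E=\{F\le-(K+1)\sqrt n\}$ gives
\[
\Pr\big[F(\xi,Y)\le-(K+1)\sqrt n\big]\ge\tfrac14e^{-s^2/t}.
\]

\emph{Step 4: from the conditional mean to $S$.} Write $v^-=\max(-v,0)$, a convex function of $v$. By Jensen's inequality conditionally on $(\xi,Y)$,
\[
\mathbb E(S+K\sqrt n)^-\ge\mathbb E\big(F(\xi,Y)+K\sqrt n\big)^-\ge\tfrac14e^{-s^2/t}\sqrt n .
\]
As $K\ge0$, we have $(S+K\sqrt n)^-\le|S|\,\mathbf 1[S<-K\sqrt n]$. Cauchy--Schwarz and the second moment hypothesis, which here prevents the expectation from being carried by a very rare event, give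
\[
\frac n{16}e^{-2s^2/t}\le\mathbb ES^2\cdot\Pr[S<-K\sqrt n]\le Mn\Pr[S<-K\sqrt n].
\]
Hence $\Pr[S<-K\sqrt n]\ge\kappa$.
\end{proof}

\begin{remark}
The exponent $15$ can be read off the proof. The tolerance $\rho^3$ of Lemma~\ref{lem:near} is paid twice in Lemma~\ref{lem:variance}, giving $\sigma\sim\rho^6$. The shift has length $s\sim\sqrt M\rho^{-6}$ against noise of variance $t\sim\rho^2$, so $s^2/t\sim M\rho^{-14}$. The last power absorbs the logarithm in $M$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{diss} Open Problem 5.1.4, in: \texttt{http://www.cs.toronto.edu/\~{}denisp/publications/}\allowbreak\texttt{dissertation-pankratov.pdf}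
\end{thebibliography}
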